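\title{Loewy lengths of Specht modules in blocks of weight three}

\begin{abstract}
Let $F$ be a field of characteristic $p\ge 5$. We prove that a Specht module $S^\lambda$ in a block of $F\Sigma_n$ of weight $3$ has Loewy length at most $4$, with equality exactly when $\lambda$ is both $p$-regular and $p$-restricted, and we prove the analogous statement in weights at most $2$. The upper bound comes from the grading on the blocks of $F\Sigma_n$. For the converse we assume that the degree $1$ and degree $2$ layers of a graded Specht module split, carry this splitting along divided powers of restriction functors to a block of smaller weight, and reach a contradiction there. An analysis on the abacus reduces the choice of functors to three explicit families of partitions.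
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $F$ is a field of characteristic $p\ge5$, $\Sigma_n$ is the symmetric group on $\{1,\dots,n\}$, and $S^\lambda$ is the Specht module of $F\Sigma_n$ labeled by the partition $\lambda$ of $n$. All modules are finite-dimensional.

Decomposition numbers list the composition factors of $S^\lambda$ but do not say how these factors are assembled. The first measure of the assembly is the \emph{Loewy length}. For a module $M$ over a finite-dimensional algebra $B$, it is the length $\operatorname{LL}(M)$ of the radical series $M\supseteq(\operatorname{rad}B)M\supseteq(\operatorname{rad}B)^2M\supseteq\cdots$, that is, the least $\ell$ with $(\operatorname{rad}B)^\ell M=0$. Equivalently, it is the least length of a filtration of $M$ with semisimple quotients. Hence the Loewy length of an $F\Sigma_n$-module is unchanged by dualizing and by tensoring with the sign module, and it does not increase when we pass from $M$ to a subquotient of a direct sum of copies of $M$.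

Removing rim hooks of length $p$ from the Young diagram of $\lambda$ for as long as possible leaves the \emph{$p$-core} of $\lambda$. The number of hooks removed is the \emph{weight} $\operatorname{wt}(\lambda)$; it equals the number of hook lengths of $\lambda$ that are divisible by $p$. Two Specht modules of $F\Sigma_n$ lie in the same block exactly when their partitions have the same $p$-core, so a block is labeled by a core and a weight. A block of weight $w$ is also said to have defect $w$. We call $\lambda$ \emph{regular} if no nonzero part is repeated $p$ or more times, and \emph{restricted} if $\lambda_i-\lambda_{i+1}<p$ for all $i$. The simple $F\Sigma_n$-modules $D^\mu$ are labeled by the regular partitions $\mu$ of $n$. Conjugation $\lambda\mapsto\lambda'$ preserves the weight and interchanges ``regular'' and ``restricted'', and $S^{\lambda'}\cong(S^\lambda)^*\otimes\operatorname{sgn}$ gives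
\begin{equation}\label{eq:conjLL}
\operatorname{LL}(S^{\lambda'})=\operatorname{LL}(S^\lambda).
\end{equation}

In weight $0$ the Specht module is simple. The smallest block of weight $1$ is the principal block of $F\Sigma_p$, whose partitions are the hooks $(p-j,1^j)$ with $0\le j\le p-1$. The partition $(p)$ is not restricted and $(1^p)$ is not regular, and their Specht modules are one-dimensional. The remaining hooks are regular and restricted, and the first of them already gives a non-semisimple module. Indeed $S^{(p-1,1)}$ is the space of vectors in $F^p$ with coordinate sum zero. It contains the invariant vector $(1,\dots,1)$, but it has no nonzero invariant linear form $f$, since $f(e_a-e_b)=f(e_b-e_a)$ forces $f(e_a-e_b)=0$ when $p$ is odd. This suggests a pattern: in weight $w$ there are at most $w+1$ layers, the top layer is available only when $\lambda$ is regular, and the bottom layer only when $\lambda$ is restricted. The weight $3$ case of this pattern is stated as a conjecture in \cite{RS}. We prove it.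

\begin{theorem}\label{thm:A}
Let $S^\lambda$ lie in a block of $F\Sigma_n$ of weight $3$. Then $\operatorname{LL}(S^\lambda)\le4$, with equality if and only if $\lambda$ is regular and restricted.
\end{theorem}

The proof passes through the smaller weights and gives the following uniform statement. Let $\delta(\lambda)\in\{0,1,2\}$ be the number of the two properties ``regular'' and ``restricted'' that $\lambda$ does not have.

\begin{theorem}\label{thm:B}
Let $S^\lambda$ lie in a block of $F\Sigma_n$ of weight $w\le3$. Then
\[
\operatorname{LL}(S^\lambda)\le\max\bigl(1,\;w+1-\delta(\lambda)\bigr),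
\]
and $\operatorname{LL}(S^\lambda)=w+1$ if and only if $\lambda$ is regular and restricted.
\end{theorem}

\subsection*{Outline of the proof}
The blocks of $F\Sigma_n$ are graded, and $S^\lambda$ has a graded version $M=M^\lambda$ (Section~\ref{sec:facts}). In weight $w\le3$ the basic algebra $A$ of the block is nonnegatively graded with radical $A_{>0}$, and $M$ lives in degrees $0,\dots,w$; degree $0$ is occupied only for regular $\lambda$ and degree $w$ only for restricted $\lambda$. This gives the upper bounds at once (Section~\ref{sec:degree}). The converse is the real content. Four occupied degrees need not be four radical layers, because degree $1$ might be joined to degree $3$, and degree $0$ to degree $2$, by elements of $A_2$. For regular and restricted $\lambda$ of weight $3$ we show that $\operatorname{LL}(M)=4$ is equivalent to the single condition $A_1M_1\ne0$.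

To prove $A_1M_1\neq0$ we suppose the contrary and apply an exact graded functor $G$ built from restriction functors. These functors commute with the graded duality, so the image of a simple module in degree $d$ has composition factors placed symmetrically about $d$. When the symmetry forces the image of each layer $M_d$ to stay in degree $d$, the module $G(M)$ inherits the splitting between degrees $1$ and $2$, and we choose $G$ so that $G(M)$ involves a Specht module that is already known not to split. Section~\ref{sec:examples} shows this by hand in two examples. Removing all removable nodes of one residue disposes of most partitions; those that survive are classified on the abacus (Sections~\ref{sec:abacus}--\ref{sec:three}), and in weight $3$ they form three families, for which $G$ is constructed explicitly (Section~\ref{sec:families}).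

The assumption $p\ge5$ is used through the inequality $w\le3<p$ in two places: James's Conjecture, which identifies the graded decomposition numbers in (G4) below, and the existence of a runner carrying no weight in Lemma~\ref{lem:drop}.

\section{Graded blocks, restriction functors and Specht modules}\label{sec:facts}

This section collects the published results that we use. The node in row $a$ and column $b$ of a Young diagram has \emph{residue} $b-a\in\mathbb Z/p\mathbb Z$; an \emph{$i$-node} is a node of residue $i$. A node is \emph{removable} for $\lambda$ if deleting it leaves a Young diagram, and \emph{addable} if adjoining it gives one. A node is \emph{above} another if it lies in a row with smaller index. Two partitions of $n$ lie in the same block exactly when they have the same number of $i$-nodes for each $i$.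

\medskip\noindent\textbf{(G1) Grading \cite{BK1}.}
Each block of $F\Sigma_n$ is isomorphic to a block of a cyclotomic KLR algebra, and hence is $\mathbb Z$-graded. The anti-involution fixing the KLR generators gives a duality $\circledast$ on graded modules. Each simple module $D^\mu$ has a unique $\circledast$-self-dual graded lift, again written $D^\mu$, and every graded simple module is a degree shift of one of these.

\medskip
The Grothendieck group of graded modules over a block is therefore a free $\mathbb Z[v,v^{-1}]$-module with basis $\{[D^\mu]\}$, where $v$ is the degree shift: $D^\mu$ \emph{placed in degree $d$} has class $v^d[D^\mu]$. The duality $\circledast$ induces the \emph{bar involution}, which fixes each $[D^\mu]$ and sends $v$ to $v^{-1}$. A graded module \emph{lives in} a set of degrees if each of its composition factors is some $D^\mu$ placed in one of these degrees. We write $[r]=(v^r-v^{-r})/(v-v^{-1})$ and $[r]!=[1][2]\cdots[r]$.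

\medskip\noindent\textbf{(G2) Restriction functors \cite{KL,BK2,Gr,Kl}.}
For a residue $i$, the $i$-restriction $E_i$ takes a module in a block of $F\Sigma_n$ to the summand of its restriction to $\Sigma_{n-1}$ lying in the block with one $i$-node fewer. It is truncation by an idempotent fixed by the anti-involution, so it is exact, graded, and commutes with $\circledast$. There are exact graded functors $E_i^{(r)}$, the \emph{divided powers}, with $E_i^r\cong(E_i^{(r)})^{\oplus[r]!}$; forgetting the grading, $E_i^r\cong(E_i^{(r)})^{\oplus r!}$. If $D$ is simple and $E_i^{(r+1)}D=0$, then $E_i^{(r)}D$ is simple or zero.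

\medskip
On Grothendieck groups $[r]!\,E_i^{(r)}=E_i^r$. Since $E_i$ commutes with the bar involution, $[r]!$ is bar-invariant and the groups are torsion-free, $E_i^{(r)}$ commutes with the bar involution as well. By a \emph{product of divided powers} we mean a composite of functors $E_i^{(r)}$ for various $i$ and $r$.

\medskip\noindent\textbf{(G3) Graded Specht modules \cite{BKW}.}
There are graded modules $M^\lambda$ whose underlying module is $S^\lambda$ up to dualizing and tensoring with the sign module, uniformly in $\lambda$ and $n$; in particular $\operatorname{LL}(M^\lambda)=\operatorname{LL}(S^\lambda)$. We transpose the labels of \cite{BKW} and negate the residues, so that ``below'' becomes ``above'' and heads are labeled by regular partitions. With this normalization: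
\begin{itemize}
\item[(a)] $M^\lambda$ has simple head $D^\lambda$ if $\lambda$ is regular, and simple socle if $\lambda$ is restricted;
\item[(b)] $[E_iM^\lambda]=\sum_b v^{N(b)}[M^{\lambda\setminus b}]$, where $b$ runs over the removable $i$-nodes and $N(b)$ is the number of addable $i$-nodes above $b$ minus the number of removable $i$-nodes above $b$;
\item[(c)] (classical branching) forgetting the grading, $E_iM^\lambda$ has a filtration whose quotients are the modules $M^{\lambda\setminus b}$ in (b).
\end{itemize}

\noindent\textbf{(G4) Decomposition numbers.}
In a block of weight $w\le3$, the graded multiplicity of $D^\mu$ in $M^\lambda$ is the $v$-decomposition number $d_{\lambda\mu}(v)$ for $e=p$. Indeed, by \cite{BK2} this holds for the Hecke algebra at a primitive $p$-th root of unity over a field of characteristic $0$, and over $F$ the graded decomposition matrix is $(d_{\lambda\mu}(v))\cdot J$, where $J$ is unitriangular with bar-invariant entries in $\mathbb N[v,v^{-1}]$. James's Conjecture holds in weights at most $3<p$, by \cite{Ri} for weights at most $2$ and by \cite{Fa} for weight $3$. So $J$ is the identity at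 $v=1$; an entry of $J$ with value $0$ at $v=1$ is $0$, because its coefficients are nonnegative, and hence $J$ is the identity. Moreover:
\begin{itemize}
\item[(a)] $d_{\mu\mu}(v)=1$, and $d_{\lambda\mu}(v)\in v\mathbb N[v]$ for $\lambda\ne\mu$;
\item[(b)] there is a bijection $\mu\mapsto\mu^*$ of regular partitions with $d_{\lambda'\mu^*}(v)=v^wd_{\lambda\mu}(v^{-1})$ \cite[Theorem~7.2]{LLT}.
\end{itemize}

\noindent\textbf{(G5) Cartan matrix \cite{HM}.}
In such a block, the graded multiplicity of $D^\nu$ in the graded projective cover $P^\mu$ of $D^\mu$ is $\sum_\lambda d_{\lambda\mu}(v)d_{\lambda\nu}(v)$.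

\medskip
Facts (G1)--(G3) hold in blocks of every weight, and we need this, because a product of divided powers may pass through blocks of larger weight. Facts (G4) and (G5) are applied only to the first and last block of such a chain.

\begin{lemma}\label{lem:branch}
For every partition $\lambda$, residue $i$ and $r\ge1$,
\begin{equation}\label{eq:branch}
[E_i^{(r)}M^\lambda]=\sum_{|\Gamma|=r}v^{N(\Gamma)}[M^{\lambda\setminus\Gamma}],
\end{equation}
where $\Gamma$ runs over the sets of $r$ removable $i$-nodes of $\lambda$, and $N(\Gamma)$ is the sum over $b\in\Gamma$ of the number of addable $i$-nodes above $b$ minus the number of removable $i$-nodes above $b$ that are not in $\Gamma$.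
\end{lemma}

\begin{proof}
Iterate (G3)(b). Removing an $i$-node turns it into an addable $i$-node and does not affect the other addable or removable $i$-nodes, since only nodes of residue $i\pm1$ are adjacent to it. Fix $\Gamma$ and an order in which to remove its nodes. Nodes outside $\Gamma$ contribute $N(\Gamma)$ to the exponent. A pair $x$ above $y$ in $\Gamma$ contributes when $y$ is removed: it gives $+1$ if $x$ has been removed before (then $x$ is addable) and $-1$ otherwise. Summing over the orders gives $\sum_{\sigma\in\Sigma_r}v^{\binom r2-2\operatorname{inv}(\sigma)}=[r]!$, where $\operatorname{inv}$ counts inversions. Divide by $[r]!$.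
\end{proof}

For a product $G$ of divided powers, repeated use of \eqref{eq:branch} writes $[GM^\lambda]$ as a sum of terms $v^e[M^\nu]$. We call this sum the \emph{expansion} of $[GM^\lambda]$. The partitions $\nu$ in it lie in one block.

\begin{lemma}\label{lem:sub}
If $M^\nu$ occurs in the expansion of $[GM^\lambda]$, then, forgetting the grading, $M^\nu$ is a subquotient of a direct sum of copies of $GM^\lambda$. Hence $\operatorname{LL}(M^\nu)\le\operatorname{LL}(GM^\lambda)$, and every element of the algebra that annihilates $GM^\lambda$ annihilates $M^\nu$.
\end{lemma}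

\begin{proof}
Replace each factor $E_i^{(r)}$ of $G$ by $E_i^r$. By (G2) the resulting functor $G'$ is a direct sum of copies of $G$. By (G3)(c) and exactness, $G'M^\lambda$ has a filtration whose quotients are the $M^\nu$ with $\nu$ obtained from $\lambda$ by removing, in turn, nodes of the prescribed residues, and every $\nu$ in the expansion arises in this way.
\end{proof}

\section{The degree filtration}\label{sec:degree}

\subsection*{The basic algebra}
The grading on a block $B$ has negative degrees, and its simple modules are spread over several degrees. To compare the grading with the radical we pass to the basic algebra. Let $B$ have weight $w\le3$, put $P=\bigoplus_\mu P^\mu$, and let $A=\operatorname{End}_B(P)^{\mathrm{op}}$, graded by the degree of a homomorphism. The functor $\operatorname{Hom}_B(P,-)$ identifies $B$-modules with $A$-modules and graded $B$-modules with graded $A$-modules, and it preserves Loewy lengths. Let $e_\mu\in A$ be the projection onto $P^\mu$. The modules $D^\mu$ have endomorphism algebra $F$, so for a graded module $M$, viewed over $A$, the dimension of $e_\mu M_d$ is the multiplicity in $M$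 of $D^\mu$ placed in degree $d$.

Apply this to $M=P$. By (G5) and (G4)(a), the graded dimension of $e_\nu Ae_\mu$ lies in $\mathbb N[v]$, and its constant term is $1$ for $\nu=\mu$ and $0$ otherwise. Thus $A=\bigoplus_{d\ge0}A_d$ with $A_0=\bigoplus_\mu Fe_\mu$, and the nilpotent ideal $A_+=\bigoplus_{d>0}A_d$ is the radical of $A$. For a graded module $M$, the subspace $M_{\ge d}=\bigoplus_{e\ge d}M_e$ is a submodule, and we also view $M_d$ as the semisimple graded module $M_{\ge d}/M_{\ge d+1}$. Whenever a module lies in a block of weight at most $3$, the letter $A$ denotes the basic algebra of \emph{that} block.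

\begin{lemma}\label{lem:gap}
Let $N$ be a graded module in a block of weight at most $3$, living in degrees $a,\dots,b$. Then $\operatorname{LL}(N)\le b-a+1$. If $a\le1$, $b\ge2$ and $A_1N_1=0$, then $\operatorname{LL}(N)\le b-a$.
\end{lemma}

\begin{proof}
A product of $\ell$ elements of $A_+$ raises degrees by at least $\ell$. So $A_+^{b-a+1}N=0$ and $A_+^{b-a}N=A_1^{b-a}N_a$. Under the extra assumptions $A_1^{b-a}N_a\subseteq A_1^{b-2}A_1N_1=0$.
\end{proof}

\begin{lemma}\label{lem:shape}
Let $\lambda$ have weight $w\le3$ and put $M=M^\lambda$.
\begin{itemize}
\item[(a)] $M$ lives in degrees $0,\dots,w$.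
\item[(b)] $M_0\ne0$ if and only if $\lambda$ is regular. In that case $M_0=D^\lambda$, the module $D^\lambda$ occurs exactly once in $M$, and $M_d=A_dM_0$ for all $d$.
\item[(c)] $M_w\ne0$ if and only if $\lambda$ is restricted. In that case $M_w$ is simple and $M_w=\operatorname{soc}M$. Distinct restricted partitions in a block give non-isomorphic simple modules $M_w$.
\end{itemize}
\end{lemma}

\begin{proof}
Both $d_{\lambda\mu}(v)$ and $v^wd_{\lambda\mu}(v^{-1})=d_{\lambda'\mu^*}(v)$ are polynomials, which gives (a). By (G4)(a), $D^\mu$ occurs in degree $0$ only for $\mu=\lambda$, and $d_{\lambda\lambda}(v)=1$. For regular $\lambda$ the head of $M$ is $D^\lambda$, so $D^\lambda$ does not occur in the unique maximal submodule $\operatorname{rad}M$; hence $AM_0\not\subseteq\operatorname{rad}M$ and $AM_0=M$. This proves (b). By (G4)(b), the multiplicity of $D^\mu$ in degree $w$ of $M^\lambda$ is that of $D^{\mu^*}$ in degree $0$ of $M^{\lambda'}$, which is $1$ if $\mu^*=\lambda'$ and $0$ otherwise. Such a $\mu$ exists exactly when $\lambda'$ is regular; it is unique, and it determines $\lambda$. Finally $M_w$ is a nonzero submodule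 killed by $A_+$ and the socle is simple, so they coincide.
\end{proof}

\begin{corollary}\label{cor:upper}
If $\lambda$ has weight $w\le3$, then $\operatorname{LL}(S^\lambda)\le\max(1,w+1-\delta(\lambda))$. If $w\ge1$ and $\operatorname{LL}(S^\lambda)=w+1$, then $\lambda$ is regular and restricted.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:shape}, $M^\lambda$ lives in an interval of at most $w+1-\delta(\lambda)$ degrees; apply Lemma~\ref{lem:gap}. For $w\ge1$ and $\delta(\lambda)\ge1$ the bound is at most $w$.
\end{proof}

It remains to show that the bound $w+1$ is attained by all regular and restricted $\lambda$. The simple head and the simple socle reduce this to one condition in each weight.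

\begin{lemma}\label{lem:criterion}
Let $\lambda$ be regular and restricted of weight $w$, and put $M=M^\lambda$.
\begin{itemize}
\item[(a)] If $w=1$, then $\operatorname{LL}(M)=2$.
\item[(b)] If $w=2$ and $M_1\ne0$, then $\operatorname{LL}(M)=3$.
\item[(c)] If $w=3$, then $\operatorname{LL}(M)<4$ if and only if $A_1M_1=0$, if and only if $M_{\ge1}/M_{\ge3}\cong M_1\oplus M_2$ as graded modules.
\end{itemize}
\end{lemma}

\begin{proof}
In each case $\operatorname{LL}(M)\le w+1$, so it suffices to find out when $A_+^wM=A_1^wM_0$ is nonzero. By regularity $M_1=A_1M_0$.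

(a) Here $A_1M_0=M_1\ne0$ because $\lambda$ is restricted.

(b) The nonzero space $M_1$ is not contained in $\operatorname{soc}M=M_2$, so $A_+M_1\ne0$, and $A_+M_1=A_1M_1=A_1^2M_0$.

(c) If $A_1M_1=0$, then $\operatorname{LL}(M)\le3$ by Lemma~\ref{lem:gap}. If $A_1M_1\ne0$, then $A_1M_1\subseteq M_2$ is not contained in $\operatorname{soc}M=M_3$, so it is not killed by $A_+$; since $A_{\ge2}M_2=0$, we get $0\ne A_1A_1M_1=A_1^3M_0$. Finally, $A_+$ acts on $M_{\ge1}/M_{\ge3}$ only through $A_1M_1\subseteq M_2$, so this quotient is the direct sum of its two layers exactly when $A_1M_1=0$.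
\end{proof}

\begin{definition}
A partition is \emph{failing} if it is regular and restricted of weight $3$ and $\operatorname{LL}(M^\lambda)<4$.
\end{definition}

We must show that no partition is failing. By \eqref{eq:conjLL}, $\lambda$ is failing if and only if $\lambda'$ is.

\subsection*{Symmetry and transfer}
Let $M$ be a graded module in a block of weight at most $3$ and let $G$ be a product of divided powers. By exactness $[GM]=\sum_d[G(M_d)]$, and every class here has coefficients in $\mathbb N[v,v^{-1}]$. So each composition factor of $GM$ is accounted for by exactly one layer $M_d$. The expansion computes $[GM^\lambda]$; the next lemma lets us decide which layer accounts for which factor without knowing any decomposition number of $\lambda$. We say that $G$ \emph{respects the layers} of $M$ if $G(M_d)$ lives in degree $d$ for every $d$.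

\begin{lemma}[Symmetry]\label{lem:sym}
Let $M=M^\lambda$ with $\operatorname{wt}(\lambda)\le3$, and let $G$ be a product of divided powers.
\begin{itemize}
\item[(a)] If $D$ is a composition factor of $M_d$, placed in degree $d$, then each $D^\mu$ occurs in $G(D)$ equally often in degrees $d+e$ and $d-e$.
\item[(b)] If $\lambda$ has exactly $r$ removable $i$-nodes, then $E_i^{(r)}$ sends each composition factor of $M$ to zero or to a simple module in the same degree; in particular it respects the layers of $M$.
\item[(c)] Suppose that $GM$ lives in degrees $1,2,3$. Then $G(M_0)=0$, and $G$ respects the layers of $M$ unless there are a composition factor $D$ of $M_2$ and a partition $\mu$ such that $D^\mu$ occurs in $G(D)$ both in degree $1$ and in degree $3$.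
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map induced by $G$ commutes with the bar involution, so $v^{-d}[G(D)]$ is bar-invariant.

(b) By \eqref{eq:branch}, $E_i^{(r+1)}M=0$, so $E_i^{(r+1)}D=0$ for every composition factor $D$. By (G2), $E_i^{(r)}D$ is simple or zero, and by (a) a simple image lies in the degree of $D$.

(c) Each $G(M_d)$ lives in degrees $1,2,3$, and by (a) its set of degrees is symmetric about $d$. For $d=0$ this set is empty, for $d=1$ and $d=3$ it is contained in $\{d\}$, and for $d=2$ the stated alternative follows from (a).
\end{proof}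

\begin{lemma}[Transfer]\label{lem:transfer}
Let $\lambda$ be failing, $M=M^\lambda$, and let $G$ be a product of divided powers that respects the layers of $M$. Suppose that $N=GM$ lies in a block of weight at most $3$. Then $A_1N_1=0$.
\end{lemma}

\begin{proof}
The graded submodule $G(M_{\ge d})$ of $N$ lives in degrees at least $d$, and the quotient $G(M/M_{\ge d})$ lives in degrees less than $d$, so $G(M_{\ge d})=N_{\ge d}$. By exactness and Lemma~\ref{lem:criterion}(c),
\[
N_{\ge1}/N_{\ge3}\cong G(M_{\ge1}/M_{\ge3})\cong G(M_1)\oplus G(M_2).
\]
Each summand lives in a single degree and is therefore killed by $A_+$. Hence $A_1N_1\subseteq N_2\cap N_{\ge3}=0$.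
\end{proof}

\section{Two examples for $p=5$}\label{sec:examples}

\begin{example}[one removal suffices]\label{ex:stair}
Let $\lambda=(5,4,3,2,1)$. It is regular and restricted. Its hook lengths are $9,7,5,3,1$, with $5$ occurring three times, so the weight is $3$. Its removable nodes have residues $4,2,0,3,1$ and its addable nodes have residues $0,3,1,4,2,0$, both read from the top row down. So there is one removable $0$-node, in row $3$, with one addable $0$-node above it and one below it, and
\[
[E_0M^\lambda]=v\,[M^\nu],\qquad\nu=(5,4,2,2,1).
\]
The partition $\nu$ is regular and restricted. Its hook lengths are $9,7,4,3,1;\ 7,5,2,1;\ 4,2;\ 3,1;\ 1$, so it has weight $1$, and $M^\nu$ is not semisimple by Lemma~\ref{lem:criterion}(a).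

Suppose that $\lambda$ is failing and put $M=M^\lambda$. Since $E_0^{(2)}M=0$, the functor $E_0$ sends each composition factor of $M$ to zero or to a simple module in the same degree. The module $E_0M$ lives in degrees $1$ and $2$, so $E_0$ kills $M_0$ and $M_3$, and $E_0M\cong E_0(M_{\ge1}/M_{\ge3})\cong E_0(M_1)\oplus E_0(M_2)$ is semisimple. By branching, $E_0M\cong M^\nu$ as ungraded modules, a contradiction. Hence $\operatorname{LL}(S^{(5,4,3,2,1)})=4$. The shift by $v$ is what makes this work: it places the non-split extension in $M^\nu$ exactly across degrees $1$ and $2$.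
\end{example}

\begin{example}[a partial removal is needed]\label{ex:two}
Let $\lambda=(5,2,1^4)$, which is regular and restricted, with hook lengths $10,5,3,2,1;\ 6,1;\ 4;\ 3;\ 2;\ 1$ and hence weight $2$. We want to show $M_1\ne0$ for $M=M^\lambda$. The removable nodes are the $4$-node in row $1$ and the $0$-nodes in rows $2$ and $6$. The addable nodes are the $0$-node in row $1$, the $1$-node in row $2$, and the $4$-nodes in rows $3$ and $7$. Removing all nodes of one residue gives
\[
[E_4M]=[M^{(4,2,1^4)}],\qquad[E_0^{(2)}M]=v^2[M^{(5,1^4)}],
\]
and both partitions have weight $0$: their hook lengths are $9,4,2,1;6,1;4;3;2;1$ and $9,4,3,2,1;4;3;2;1$. These functors see only degrees $0$ and $2$ and say nothing about $M_1$. So we remove only one $0$-node. The exponent is $1-0$ for the node in row $2$ and $1-1$ for the node in row $6$: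
\[
[E_0M]=v[M^{(5,1^5)}]+[M^{(5,2,1^3)}].
\]
Now apply $E_1$. The partition $(5,1^5)$ has no removable $1$-node, while $(5,2,1^3)$ has one, in row $5$, below the addable $1$-node in row $2$. Thus $[E_1E_0M]=v[M^{(5,2,1^2)}]$. The partition $(5,2,1^2)$ is regular, with hook lengths $8,5,3,2,1;4,1;2;1$ and so of weight $1$. Hence $E_1E_0M$ lives in degrees $1,2$ and has a composition factor in degree $1$. This factor cannot come from $M_0$, since it would have a mirror image in degree $-1$, nor from $M_2$, since it would have one in degree $3$. So $M_1\ne0$, and $\operatorname{LL}(S^{(5,2,1^4)})=3$ by Lemma~\ref{lem:criterion}(b).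
\end{example}

The general proof determines for which partitions the method of Example~\ref{ex:stair} is unavailable, and treats those as in Example~\ref{ex:two}. The abacus displays weight, residues, regularity and restrictedness together, so we use it from now on.

\section{The abacus}\label{sec:abacus}

Fix an integer $c$. The integers $\lambda_i-i+c$ $(i\ge1)$ are the \emph{beads} of $\lambda$ and all other integers are \emph{holes}. For $j\in\mathbb Z$ the \emph{runner of index $j$} is the set
\[
X_j=\{x\in\mathbb Z:\ px+j\text{ is a bead}\},
\]
and its elements are called \emph{levels}. We write $(x,j)$ for the position $px+j$. It is convenient to let $j$ run over all integers; then $X_{j+p}=X_j-1$, and at a fixed level consecutive positions have consecutive indices. Changing $c$ by $1$ shifts the indices and changing it by $p$ shifts the levels, so any one runner may be given index $0$ and translated at will. Figure~\ref{fig:abacus} shows an example.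

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \m in {-1,...,5} {
  \node at (\m,-3) {$X_{\m}$};
  \foreach \n in {-2,...,2} \draw (\m,\n) circle (0.16);
  \fill (\m,-2) circle (0.16);
}
\foreach \n in {-2,...,2} \node at (-2.2,\n) {$\n$};
\foreach \m/\n in {-1/-1,-1/0,-1/1,0/-1,0/2,1/-1,1/0,1/1,2/-1,2/0,3/-1,3/0,4/-1,4/0,5/1}
  \fill (\m,\n) circle (0.16);
\draw[dashed] (-0.5,-2.5) -- (-0.5,2.5);
\draw[dashed] (4.5,-2.5) -- (4.5,2.5);
\end{tikzpicture}
\caption{The abacus of $\lambda=(5,2,1^4)$ for $p=5$ and $c=6$. The beads are $10,6,4,3,2,1$ and all negative integers. The circle in column $X_j$ and row $x$ is the position $5x+j$, filled if it is a bead; levels increase upward. The columns outside the dashed lines repeat the others: $X_{-1}=X_4+1$ and $X_5=X_0-1$.}\label{fig:abacus}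
\end{figure}

\subsection*{Charge and weight}
Put $T_c=\{x\in\mathbb Z:x\le c\}$. Every runner $X=\{x_1>x_2>\cdots\}$ has a unique \emph{charge} $c$ such that $x_i=c+1-i$ for large $i$, and it \emph{carries} the partition with parts $x_i-(c+1-i)$. The runner is \emph{trivial} if this partition is empty, that is, if $X=T_c$. Removing a rim hook of length $p$ lowers one bead by one level on its runner, so $\operatorname{wt}(\lambda)$ is the total size of the partitions carried by any $p$ consecutive runners.

\subsection*{Steps}
Removing a node moves a bead to the preceding position, which must be a hole; adding a node moves a bead to the following position. \emph{Step $j$} is the comparison of $X_{j-1}$ with $X_j$. The removable and addable nodes of residue $j-c$ correspond to the levels in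
\[
\operatorname{Rem}_j=X_j\setminus X_{j-1}\qquad\text{and}\qquad\operatorname{Add}_j=X_{j-1}\setminus X_j,
\]
and a higher level corresponds to a higher node in the diagram. We write $E_{(j)}$ for $E_{j-c}$, so $E_{(j)}=E_{(j+p)}$, and we keep $c$ fixed while nodes are removed. Removing a set $\Gamma\subseteq\operatorname{Rem}_j$ moves these levels from $X_j$ to $X_{j-1}$, and the exponent in \eqref{eq:branch} is
\begin{equation}\label{eq:exp}
N(\Gamma)=\sum_{b\in\Gamma}\bigl(\#\{x\in\operatorname{Add}_j:x>b\}-\#\{x\in\operatorname{Rem}_j\setminus\Gamma:x>b\}\bigr).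
\end{equation}
The \emph{type} of step $j$ is $(r,a)=(|\operatorname{Rem}_j|,|\operatorname{Add}_j|)$, and its \emph{shift} $s$ is the number of pairs $(b,x)\in\operatorname{Rem}_j\times\operatorname{Add}_j$ with $x>b$; thus $0\le s\le ra$.

\subsection*{Regular and restricted}
Equal parts correspond to consecutive beads, and a part is nonzero when some hole precedes its bead. So $\lambda$ is not regular exactly when some hole $(h,m)$ is followed by $p$ beads $(h,m+1),\dots,(h,m+p)$. Consecutive beads differ by $\lambda_i-\lambda_{i+1}+1$, so $\lambda$ is not restricted exactly when some bead $(b,m)$ is preceded by $p$ holes $(b,m-1),\dots,(b,m-p)$. Now $(h,m+p)$ is a bead if and only if $h+1\in X_m$, and $(b,m-p)$ is a hole if and only if $b-1\notin X_m$. Call a hole $(h,m)$ \emph{critical} if $h+1\in X_m$, and a bead $(b,m)$ \emph{critical} if $b-1\notin X_m$. Then: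
\begin{itemize}
\item $\lambda$ is regular if and only if for each critical hole $(h,m)$ we have $h\notin X_j$ for some $j$ with $m<j<m+p$;
\item $\lambda$ is restricted if and only if for each critical bead $(b,m)$ we have $b\in X_j$ for some $j$ with $m-p<j<m$.
\end{itemize}
Trivial runners contain no critical holes or beads; in particular a core is regular and restricted.

\subsection*{Conjugation}
The integers $\lambda_i-i$ and $j-1-\lambda'_j$ $(i,j\ge1)$ together list each integer once. Hence the beads of $\lambda'$ are obtained from the holes of $\lambda$ by reversing the positions: for any integer $u$, an abacus of $\lambda'$ is given by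
\begin{equation}\label{eq:conj}
X'_j=\{x:\ u-x\notin X_{-j}\}.
\end{equation}
So conjugation reverses the order of the runners, and, by the same fact applied to one runner, it conjugates the partitions that they carry. It sends a step of type $(r,a)$ and shift $s$ to a step of type $(r,a)$ and shift $ra-s$, since it interchanges ``above'' and ``below''.

\subsection*{Full removal}
\emph{Full removal} at step $j$ takes $\Gamma=\operatorname{Rem}_j$. It replaces $(X_{j-1},X_j)$ by $(U,I)=(X_{j-1}\cup X_j,\,X_{j-1}\cap X_j)$. If $\nu$ is the resulting partition, then $[E^{(r)}_{(j)}M^\lambda]=v^s[M^\nu]$ by \eqref{eq:exp}, and $E^{(r)}_{(j)}$ respects the layers of $M^\lambda$ by Lemma~\ref{lem:sym}(b). A step is \emph{pure} if $r>0=a$, that is, if $X_{j-1}\subsetneq X_j$. At a pure step full removal \emph{swaps} the two runners and $s=0$.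

\begin{lemma}\label{lem:full}
Let $\nu$ be obtained from $\lambda$ by full removal at a step of type $(r,a)$.
\begin{itemize}
\item[(a)] $\operatorname{wt}(\nu)=\operatorname{wt}(\lambda)-ra$.
\item[(b)] If $\lambda$ is regular then so is $\nu$, and if $\lambda$ is restricted then so is $\nu$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For large $L$, a runner $X$ of charge $c$ carries a partition of size $\sum_{x\in X,\,x>-L}x-f(c)+\binom L2$, where $f(c)=(c^2+c)/2$. The levels of $U$ and $I$ together form the same multiset as those of $X_{j-1}$ and $X_j$, and the charges change from $(c,\,c+r-a)$ to $(c+r,\,c-a)$. The linear parts of $f$ cancel, so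
\[
\operatorname{wt}(\nu)-\operatorname{wt}(\lambda)=\tfrac12\bigl[c^2+(c+r-a)^2-(c+r)^2-(c-a)^2\bigr]=\tfrac12\bigl[(r-a)^2-r^2-a^2\bigr]=-ra.
\]

(b) Removing all removable nodes of one residue commutes with conjugation, so it suffices to treat regularity. Suppose that in $\nu$ the hole $(h,m)$ is followed by beads $(h,m+1),\dots,(h,m+p)$. We show that $\lambda$ is not regular. We may change $j$ by a multiple of $p$.

If $m\not\equiv j-1,j\pmod p$, take $j$ with $j-1,j\in\{m+1,\dots,m+p-1\}$. Then $h\in I$, so $h\in X_{j-1}$ and $h\in X_j$. The other positions are the same in $\lambda$ and $\nu$, so the configuration is present in $\lambda$.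

If $m=j-1$, then $h\notin U$ and $h\in I$, which is impossible as $I\subseteq U$.

If $m=j$, then $h\notin I$, and the bead $(h,j+p)$ gives $h+1\in I$. So in $\lambda$ the positions $(h,j+p-1)$ and $(h,j+p)$ are beads, and so are the unmodified positions $(h,j+1),\dots,(h,j+p-2)$. If $h\notin X_j$, then the hole $(h,j)$ of $\lambda$ is followed by $p$ beads. If $h\in X_j$, then $h\notin X_{j-1}$, and the hole $(h,j-1)$ is followed by the beads $(h,j),\dots,(h,j+p-1)$.
\end{proof}

\section{Reduced partitions}\label{sec:reduced}

For $\lambda$ regular and restricted of weight $3$, full removal at a step with $r>0$ gives a module that lives in degrees $s,\dots,s+3-ra$. To exploit Lemma~\ref{lem:transfer} this range must contain both $1$ and $2$. That is the case when $ra=0$, when $ra=1$, and when $ra=2$ and $s=1$, and in no other case. We name the partitions that have no such step.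

\begin{definition}
A partition is \emph{reduced} if none of its steps is pure, none has type $(1,1)$, and none has $ra=2$ and $s=1$.
\end{definition}

By the remark after \eqref{eq:conj}, $\lambda$ is reduced if and only if $\lambda'$ is. The runners of charge $z$ or $y$ that carry the partitions $(1)$, $(2)$ and $(1^2)$ are
\[
Z_z=T_{z-1}\cup\{z+1\},\qquad H_y=T_{y-1}\cup\{y+2\},\qquad V_y=T_{y-2}\cup\{y,y+1\}.
\]

\begin{lemma}\label{lem:table}
Let $\lambda$ be reduced. If $(X_{j-1},X_j)$ is one of the pairs in the first column of the table below, then the inequality in the last column holds.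
\[
\begin{array}{c|c|l|c}
(X_{j-1},X_j)&\text{pure when}&\text{further excluded case: }\operatorname{Rem}_j,\ \operatorname{Add}_j&\text{conclusion}\\ \hline
(T_c,T_{c'})&c'>c&&c'\le c\\
(T_c,Z_z)&c\le z-1&c=z:\ \{z+1\},\ \{z\}&c\ge z+1\\
(Z_z,T_c)&c\ge z+1&c=z:\ \{z\},\ \{z+1\}&c\le z-1\\
(T_c,H_y)&c\le y-1&c=y:\ \{y+2\},\ \{y\}&c\ge y+1\\
(H_y,T_c)&c\ge y+2&&c\le y+1\\
(T_c,V_y)&c\le y-2&&c\ge y-1\\
(V_y,T_c)&c\ge y+1&c=y:\ \{y-1\},\ \{y+1\}&c\le y-1\\
(Z_z,Z_{z'})&z'\ge z+2&z'=z+1:\ \{z,z+2\},\ \{z+1\}&z'\le z
\end{array}
\]
\end{lemma}

\begin{proof}
In the range given in the second column $X_{j-1}\subsetneq X_j$, so the step is pure. In the third column the step has type $(1,1)$, except in the last row, where the type is $(2,1)$ and $s=1$.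
\end{proof}

The table says that charges tend to decrease from left to right. But one full turn around the abacus lowers the charge by exactly $1$, and this leaves little room. A \emph{run} is a maximal string of consecutive nontrivial runners. If the trivial runners just before and just after the run have charges $c_-$ and $c_+$, its \emph{drop} is $c_--c_+$. Runs whose indices differ by a multiple of $p$ have the same drop and are counted once.

\begin{lemma}\label{lem:drop}
Let $\lambda$ be reduced of weight at most $3$. The drops of the runs of $\lambda$ have sum at most $1$. A run all of whose runners carry $(1)$ has drop at least $2$, and a run consisting of a single runner $H_y$ or $V_y$ has drop at least $0$.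
\end{lemma}

\begin{proof}
At most $3<p$ of any $p$ consecutive runners are nontrivial, so some $X_j$ is trivial, and $X_{j+p}=X_j-1$ has charge lower by $1$. This decrease is the sum of the drops of the runs between them and of the decreases between adjacent trivial runners, which are nonnegative by the first row of the table. For a run $Z_{z_1},\dots,Z_{z_m}$ the table gives $c_-\ge z_1+1$, $z_1\ge\dots\ge z_m$ and $c_+\le z_m-1$. For $H_y$ it gives $c_-\ge y+1\ge c_+$, and for $V_y$ it gives $c_-\ge y-1\ge c_+$.
\end{proof}

\begin{lemma}\label{lem:single}
Let $\lambda$ be regular, restricted and reduced, and suppose that $X_1,\dots,X_{p-1}$ are trivial. Let $c_+$ and $c_-$ be the charges of $X_1$ and $X_{-1}$. Then the charges of $X_1,\dots,X_{p-1}$ decrease weakly from $c_+$ to $c_--1$. Moreover $c_+\ge b-1$ for each critical bead $(b,0)$, and $c_-\le h$ for each critical hole $(h,0)$.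
\end{lemma}

\begin{proof}
The first claim is the first row of the table, with $X_{p-1}=X_{-1}-1$. Restrictedness requires $b\in X_j$ for some $j$ with $-p<j<0$, and the largest of these runners is $X_{1-p}=T_{c_++1}$. Regularity requires $h\notin X_j$ for some $j$ with $0<j<p$, and the smallest of these runners is $X_{p-1}=T_{c_--1}$, so $c_--1<h$.
\end{proof}

\section{Weight two}\label{sec:two}

\begin{proposition}\label{prop:two}
If $\lambda$ is regular and restricted of weight $2$, then $M^\lambda_1\ne0$, and hence $\operatorname{LL}(M^\lambda)=3$.
\end{proposition}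

\begin{proof}
The second claim follows from the first by Lemma~\ref{lem:criterion}(b). Suppose that the first fails, and let $\lambda$ be a counterexample of minimal size; put $M=M^\lambda$. By (G4)(b), $d_{\lambda\mu}(v)$ and $d_{\lambda'\mu^*}(v)$ have the same coefficient of $v$, so $\lambda'$ is a minimal counterexample too.

\emph{The partition $\lambda$ is reduced.} Consider full removal at a step of type $(r,a)$ with $r>0$ and shift $s$. The partition $\nu$ obtained is regular and restricted of weight $2-ra$. Since $E^{(r)}_{(j)}$ respects the layers of $M$ and $M_1=0$, the class $v^s[M^\nu]$ has no term in degree $1$. If the step is pure, then $\nu$ is a smaller counterexample. If the type is $(1,1)$, then $M^\nu$ has factors in degrees $0$ and $1$ and $s\in\{0,1\}$, so there is a term in degree $1$. If $ra=2$ and $s=1$, then $v[M^\nu]$ is nonzero and lies in degree $1$.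

\emph{The abacus of $\lambda$.} By Lemma~\ref{lem:drop} the weight is not carried by two runners $Z_z,Z_{z'}$. So there is a single nontrivial runner, and after conjugating and normalizing, $X_0=H_0=T_{-1}\cup\{2\}$. Lemma~\ref{lem:single} applied to the critical bead $(2,0)$ and the critical hole $(1,0)$ gives $c_+\ge1$ and $c_-\le1$, and Lemma~\ref{lem:table} gives $c_+\le1$ and $c_-\ge1$. Hence for some $k$ with $1\le k\le p-2$,
\[
X_0=T_{-1}\cup\{2\},\qquad X_1=\dots=X_k=T_1,\qquad X_{k+1}=\dots=X_{p-1}=T_0 .
\]
Counting holes below each bead gives $\lambda=(p+1-k,2^k,1^{p-1})$; Example~\ref{ex:two} is the case $p=5$, $k=1$.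

\emph{The functor.} Let $G=E_{(k+1)}E_{(k)}\cdots E_{(1)}$. Step $1$ has $\operatorname{Rem}_1=\{0,1\}$ and $\operatorname{Add}_1=\{2\}$. Let $t\in\{0,1\}$ be the level that is kept. By \eqref{eq:exp} the exponent is $1-t$, and the new runners are $X_0=T_2\setminus\{t\}$ and $X_1=T_{-1}\cup\{t\}$. Each of the steps $2,\dots,k$ compares $T_{-1}\cup\{t\}$ with $T_1$, has type $(1,0)$, and swaps the runners; afterwards $X_k=T_{-1}\cup\{t\}$. Step $k+1$ compares this with $X_{k+1}=T_0$. For $t=0$ the runners are equal and the term is killed. For $t=1$ we have $\operatorname{Rem}=\{0\}$ and $\operatorname{Add}=\{1\}$, with exponent $1$. Thus $[GM]=v[M^\theta]$, where $\theta$ has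
\[
X_0=T_0\cup\{2\},\qquad X_1=\dots=X_k=T_1,\qquad X_{k+1}=T_{-1},
\]
and $X_j=T_0$ for $k+1<j<p$. This $\theta$ has weight $1$. It is regular, since the only critical hole is $(1,0)$ and $1\notin X_{p-1}$. So $GM$ lives in degrees $1,2$ and contains $D^\theta$ in degree $1$. Nothing lies in degree $3$, so $G$ respects the layers of $M$ by Lemma~\ref{lem:sym}(c), and the factor in degree $1$ comes from $M_1=0$, which is absurd.
\end{proof}

\section{Weight three: reduction to three families}\label{sec:three}

\begin{lemma}\label{lem:minred}
A failing partition of minimal size is reduced.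
\end{lemma}

\begin{proof}
Let $\lambda$ be such a partition and suppose that step $j$ is pure, or of type $(1,1)$, or has $ra=2$ and $s=1$. Let $\nu$ be obtained by full removal; it is regular and restricted of weight $w'=3-ra$ by Lemma~\ref{lem:full}. The module $N=E^{(r)}_{(j)}M^\lambda$ has class $v^s[M^\nu]$, so it lives in degrees $s,\dots,s+w'$, and in each of the three cases $s\le1$ and $s+w'\ge2$. By Lemmas~\ref{lem:transfer}, \ref{lem:gap} and~\ref{lem:sub}, $\operatorname{LL}(M^\nu)\le\operatorname{LL}(N)\le w'$. For $w'=3$ this makes $\nu$ a smaller failing partition, for $w'=2$ it contradicts Proposition~\ref{prop:two}, and for $w'=1$ it contradicts Lemma~\ref{lem:criterion}(a).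
\end{proof}

\begin{proposition}\label{prop:class}
Let $\lambda$ be regular, restricted and reduced of weight $3$. Then $\lambda$ or $\lambda'$ has an abacus in which $X_1,\dots,X_{p-1}$ are trivial with weakly decreasing charges and one of the following holds.
\begin{itemize}
\item[(I)] $X_0=T_{-1}\cup\{3\}$, $X_1=T_2$, $X_{p-1}=T_1$.
\item[(II)] $X_0=T_{-1}\cup\{3\}$, $X_1=T_2$, $X_{p-1}=T_0$.
\item[(III)] $X_0=T_{-2}\cup\{0,2\}$, $X_1=T_1$, $X_{p-1}=T_{-2}$, and if some $X_j$ with $0<j<p$ equals $T_{-1}$, then some such $X_j$ equals $T_0$.
\end{itemize}
\end{proposition}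

\begin{proof}
The hypotheses are invariant under conjugation. If three runners carry $(1)$, then every run has drop at least $2$. If one runner carries $(1)$, one runner carries a partition of $2$, and they form separate runs, then the drops have sum at least $2+0$. Both cases contradict Lemma~\ref{lem:drop}. Two cases remain.

\emph{One run, consisting of $Z_z$ and a runner $Y$ of weight $2$.} After conjugating, $X_m=Z_z$ and $X_{m+1}=Y$. Then $c_-\ge z+1$ by Lemma~\ref{lem:table} and $c_+\ge c_--1\ge z$ by Lemma~\ref{lem:drop}. The trivial runners $X_{m+2},\dots,X_{m+p-1}$ have charges at least $c_--1\ge z$, so they all contain the level $z$. Also $z\in Z_z-1=X_{m+p}$. We exclude each possibility for $Y$.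

Let $Y=H_y$. Then $c_+\le y+1$, so $y\ge z-1$. If $y=z-1$, then $Y=T_{z-2}\cup\{z+1\}$, the position $(z,m+1)$ is a hole, and $z\in Y-1=X_{m+p+1}$; the hole is followed by beads at indices $m+2,\dots,m+p+1$, so $\lambda$ is not regular. If $y=z$, then step $m+1$ has $\operatorname{Rem}=\{z+2\}$ and $\operatorname{Add}=\{z+1\}$, type $(1,1)$. If $y=z+1$, then $\operatorname{Rem}=\{z,z+3\}$ and $\operatorname{Add}=\{z+1\}$, so $ra=2$ and $s=1$. If $y\ge z+2$, then $Y\supseteq T_{z+1}\supsetneq Z_z$ and the step is pure.

Let $Y=V_y$. Then $c_+\le y-1$, so $y\ge z+1$. If $y=z+1$, then $Y=Z_z\cup\{z+2\}$ and the step is pure. If $y=z+2$, then $z\in Y$, so the hole $(z,m)$ is followed by beads at indices $m+1,\dots,m+p$ and $\lambda$ is not regular. If $y\ge z+3$, then $Y\supseteq T_{z+1}$ and the step is pure.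

\emph{One runner of weight $3$.} Normalize it to be $X_0$, of charge $0$; after conjugating it carries $(3)$ or $(2,1)$. We use Lemma~\ref{lem:single}.

For $(3)$ we have $X_0=T_{-1}\cup\{3\}$. The critical bead $(3,0)$ gives $c_+\ge2$, and step $1$ is pure if $c_+\ge3$; so $c_+=2$. The critical hole $(2,0)$ gives $c_-\le2$. Step $0$ is pure if $c_-\le-1$, and it has $\operatorname{Rem}=\{3\}$, $\operatorname{Add}=\{0\}$ if $c_-=0$. So $c_-=2$ or $c_-=1$, which are (I) and (II).

For $(2,1)$ we have $X_0=T_{-2}\cup\{0,2\}$. The critical bead $(2,0)$ gives $c_+\ge1$, and step $1$ is pure if $c_+\ge2$; so $c_+=1$. The critical hole $(-1,0)$ gives $c_-\le-1$, and step $0$ is pure if $c_-\le-2$; so $c_-=-1$ and $X_{p-1}=T_{-2}$. For the last condition in (III), apply \eqref{eq:conj} with $u=1$. The complement of $X_0$ is $\{-1,1\}\cup\{x\ge3\}$, so $X'_0=\{2,0\}\cup T_{-2}=X_0$. If $0<j<p$ and $X_{p-j}=T_c$, then $X_{-j}=T_{c+1}$ and $X'_j=\{x:1-x>c+1\}=T_{-1-c}$. So conjugation preserves the first three conditions in (III) and interchanges the charges $0$ and $-1$, and the last condition holds for $\lambda$ or for $\lambda'$.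
\end{proof}

\section{The three families}\label{sec:families}

In these families only steps $0$ and $1$ have removable nodes, and full removal there leads to modules that do not occupy both degrees $1$ and $2$. As in Example~\ref{ex:two}, we begin with a partial removal at step $1$, which produces several terms, and then move the modified runners across the trivial ones by swaps until a step kills the unwanted terms. The price is that the functor no longer respects layers automatically; we recover this from Lemma~\ref{lem:sym}(c). Throughout, $M=M^\lambda$, and $k$ is the number of runners among $X_1,\dots,X_{p-1}$ that are equal to $X_1$, so $1\le k\le p-2$.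

\subsection*{Families (I) and (II): the criterion}
Here we reach a block of weight $1$ with two Specht modules left in the expansion. This causes two difficulties. A simple module may occur in both degrees $1$ and $3$, so Lemma~\ref{lem:sym}(c) needs an argument. And the bound $\operatorname{LL}(GM)\le2$ from Lemma~\ref{lem:gap} is no contradiction in weight $1$, so we use annihilators instead.

\begin{lemma}\label{lem:twoterms}
Let $\lambda$ be regular and restricted of weight $3$. Suppose that $G_1,G_2$ are products of divided powers, $G=G_2G_1$, and that $\theta_0,\theta_1$ are restricted partitions of weight $1$, with $\theta_0$ not regular and $\theta_1$ regular, such that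
\begin{itemize}
\item[(i)] $G_1$ sends each composition factor of $M_2$ to a simple module or to zero;
\item[(ii)] for each $M^\kappa$ in the expansion of $[G_1M]$, the class $[G_2M^\kappa]$ is zero or a power of $v$ times $[M^{\theta_0}]$ or $[M^{\theta_1}]$;
\item[(iii)] the expansion of $[GM]$ is $v^2[M^{\theta_0}]+v[M^{\theta_1}]$.
\end{itemize}
Then $\lambda$ is not failing.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:shape}, $[M^{\theta_0}]=v[D^\alpha]$ and $[M^{\theta_1}]=[D^{\theta_1}]+v[D^\beta]$, where $\alpha\ne\beta$ by part (c) and $\beta\ne\theta_1$ by part (b); the case $\alpha=\theta_1$ is not excluded. So $N=GM$ has class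
\[
[N]=v[D^{\theta_1}]+v^2[D^\beta]+v^3[D^\alpha].
\]

We claim that $G$ respects the layers of $M$. Otherwise, by Lemma~\ref{lem:sym}(c), there is a composition factor $D$ of $M_2$ such that $G(D)$ contains $D^{\theta_1}$ in degrees $1$ and $3$, hence twice. By (i), $G_1(D)$ is simple. It is a composition factor of $G_1M$, hence, up to shift, of some $M^\kappa$ as in (ii). So $G_2M^\kappa$ contains $D^{\theta_1}$ at least twice. But each of $M^{\theta_0}$ and $M^{\theta_1}$ contains $D^{\theta_1}$ at most once, contradicting (ii).

Suppose that $\lambda$ is failing. Then $A_1N_1=0$ by Lemma~\ref{lem:transfer}. Let $x\in e_\beta A_de_{\theta_1}$ with $d>0$. Since $\alpha\ne\beta\ne\theta_1$, we have $e_\beta N=N_2$ and $e_{\theta_1}N\subseteq N_1+N_3$. Now $xN_3=0$ by degree, and $xN_1\subseteq N_2\cap N_{1+d}$ vanishes for $d>1$ by degree and for $d=1$ because $A_1N_1=0$. So $e_\beta A_+e_{\theta_1}$ annihilates $N$, and by Lemma~\ref{lem:sub} it annihilates $M^{\theta_1}$. On the other hand $M^{\theta_1}=Ae_{\theta_1}M^{\theta_1}$ and $e_\beta A_0e_{\theta_1}=0$, so $e_\beta A_+e_{\theta_1}M^{\theta_1}=e_\beta M^{\theta_1}\ne0$,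 a contradiction.
\end{proof}

In both families step $1$ has $\operatorname{Rem}_1=\{0,1,2\}$ and $\operatorname{Add}_1=\{3\}$. Full removal gives $[E^{(3)}_{(1)}M]=v^3[M^\gamma]$ with $\gamma$ of weight $0$, a single simple module in degree $3$. Since $E^{(3)}_{(1)}$ respects the layers of $M$, it kills $M_2$, and so by (G2)
\begin{equation}\label{eq:simple}
E^{(2)}_{(1)}\text{ sends each composition factor of $M_2$ to a simple module or to zero.}
\end{equation}
Remove two of the three levels and keep $t\in\{0,1,2\}$. Each removed level lies below the addable level $3$, and exactly $t$ of them lie below $t$, so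
\begin{equation}\label{eq:kappa}
[E^{(2)}_{(1)}M]=\sum_{t=0}^2v^{2-t}[M^{\kappa_t}],\qquad\kappa_t:\quad X_0=T_3\setminus\{t\},\quad X_1=T_{-1}\cup\{t\}.
\end{equation}

\subsection*{Family (II)}
Take $G_1=E^{(2)}_{(1)}$ and $G_2=E^{(2)}_{(0)}$. Condition (i) is \eqref{eq:simple}. Here $X_{-1}=X_{p-1}+1=T_1$, so in $\kappa_t$ step $0$ has $\operatorname{Rem}_0=\{2,3\}\setminus\{t\}$ and $\operatorname{Add}_0=\{t\}\cap\{0,1\}$. Thus $G_2$ kills the term $\kappa_2$, and for $t=0,1$ it removes the levels $2,3$ with exponent $0$. The results have $X_{-1}=T_3$, that is $X_{p-1}=T_2$, and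
\[
\theta_0:\ X_0=T_{-1}\cup\{1\},\ X_1=T_0;\qquad\qquad\theta_1:\ X_0=T_0,\ X_1=T_{-1}\cup\{1\},
\]
while $X_2,\dots,X_{p-2}$ are unchanged, trivial of charge at least $0$. This gives (ii) and (iii), and both partitions have weight $1$. Both are restricted, since the critical bead, $(1,0)$ or $(1,1)$, has level $1\in X_{-1}$. In $\theta_0$ the critical hole $(0,0)$ has $0\in X_j$ for $0<j<p$, so $\theta_0$ is not regular. In $\theta_1$ the critical hole $(0,1)$ has $0\notin X_p=T_{-1}$, so $\theta_1$ is regular. By Lemma~\ref{lem:twoterms}, $\lambda$ is not failing.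

\subsection*{Family (I)}
Now $X_1=\dots=X_k=T_2$ and $X_{k+1}=\dots=X_{p-1}=T_1$. In $\kappa_t$ the runner $X_{-1}=T_2$ leaves only one removable level at step $0$, so we first lower it by carrying the modified runner once around the abacus. Take
\[
G_1=E^{(2)}_{(k)}\cdots E^{(2)}_{(2)}E^{(2)}_{(1)},\qquad G_2=E^{(2)}_{(p)}E_{(p-1)}\cdots E_{(k+2)}E_{(k+1)}.
\]
For $2\le j\le k$, step $j$ compares $T_{-1}\cup\{t\}$ with $T_2$; it has type $(2,0)$ in each term and swaps the runners. In particular $E^{(3)}_{(j)}$ kills the module obtained so far, so by (G2) the functor $E^{(2)}_{(j)}$ sends the composition factors of that module to simple modules or zero. With \eqref{eq:simple} this gives (i). The expansion of $[G_1M]$ is $\sum_tv^{2-t}[M^{\bar\kappa_t}]$, where $\bar\kappa_t$ has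
\[
X_0=T_3\setminus\{t\},\quad X_1=\dots=X_{k-1}=T_2,\quad X_k=T_{-1}\cup\{t\},\quad X_{k+1}=\dots=X_{p-1}=T_1 .
\]
Step $k+1$ compares $T_{-1}\cup\{t\}$ with $T_1$ and produces four terms:
\[
\begin{array}{c|c|c|c|c|c|c}
\text{term}&\operatorname{Rem}&\operatorname{Add}&\text{removed}&\text{exponent}&\text{new }X_k&\text{new }X_{k+1}\\ \hline
t=0&\{1\}&\emptyset&1&0&T_1&T_0\\
t=1&\{0\}&\emptyset&0&0&T_1&T_{-1}\cup\{1\}\\
t=2,\ \mathrm a&\{0,1\}&\{2\}&0&0&T_0\cup\{2\}&T_{-1}\cup\{1\}\\
t=2,\ \mathrm b&\{0,1\}&\{2\}&1&1&T_{-1}\cup\{1,2\}&T_0
\end{array}
\]
Steps $k+2,\dots,p-1$ compare $T_0$ or $T_{-1}\cup\{1\}$ with $T_1$; they have type $(1,0)$ and move the runner in the last column to index $p-1$. Step $p$ compares it with $X_p=X_0-1=T_2\setminus\{t-1\}$, and two levels must be removed: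
\[
\begin{array}{c|c|c|c|c|l}
\text{term}&X_{p-1}&X_p&\operatorname{Rem}&\operatorname{Add}&\text{result}\\ \hline
t=0&T_0&T_2\setminus\{-1\}&\{1,2\}&\{-1\}&\text{exponent }0,\ X_p=T_0\setminus\{-1\}\\
t=1&T_{-1}\cup\{1\}&T_2\setminus\{0\}&\{2\}&\emptyset&\text{killed}\\
t=2,\ \mathrm a&T_{-1}\cup\{1\}&T_2\setminus\{1\}&\{0,2\}&\{1\}&\text{exponent }1,\ X_p=T_{-1}\\
t=2,\ \mathrm b&T_0&T_2\setminus\{1\}&\{2\}&\emptyset&\text{killed}
\end{array}
\]
In both surviving terms the new $X_{p-1}$ is $T_2$. So $G_2$ sends $[M^{\bar\kappa_0}]$, $[M^{\bar\kappa_1}]$, $[M^{\bar\kappa_2}]$ to $[M^{\theta_0}]$, $0$, $v[M^{\theta_1}]$, where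
\[
\theta_0:\ X_0=T_{-1}\cup\{1\},\ X_k=T_1;\qquad\qquad\theta_1:\ X_0=T_0,\ X_k=T_0\cup\{2\},
\]
and in both $X_1=\dots=X_{k-1}=T_2$, $X_{k+1}=\dots=X_{p-2}=T_1$, $X_{p-1}=T_2$. This gives (ii) and (iii), and both partitions have weight $1$. Both are restricted, since $X_{-1}=T_3$ contains the levels of the critical beads $(1,0)$ and $(2,k)$, and $k-p<-1$. In $\theta_0$ the critical hole $(0,0)$ has $0\in X_j$ for $0<j<p$, so $\theta_0$ is not regular. In $\theta_1$ the critical hole $(1,k)$ has $1\notin X_p=T_{-1}$, so $\theta_1$ is regular. By Lemma~\ref{lem:twoterms}, $\lambda$ is not failing.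

\subsection*{Family (III): the common start}
Now $X_0=T_{-2}\cup\{0,2\}$ and $X_1=\dots=X_k=T_1$. Step $1$ has $\operatorname{Rem}_1=\{-1,1\}$ and $\operatorname{Add}_1=\{2\}$. Removing $-1$ has exponent $1-1=0$ and leaves $X_1=T_1\setminus\{-1\}$; removing $1$ has exponent $1$ and leaves $X_1=T_0$. In both terms the steps $2,\dots,k$ have type $(1,0)$ and move this runner to index $k$. So the expansion of $[E_{(k)}\cdots E_{(1)}M]$ has two terms, both with $X_1=\dots=X_{k-1}=T_1$:
\begin{equation}\label{eq:ab}
\begin{array}{c|c|c|c}
\text{term}&\text{coefficient}&X_0&X_k\\ \hline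
\mathrm a&1&T_0\cup\{2\}&T_{-2}\cup\{0,1\}\\
\mathrm b&v&T_{-2}\cup\{0,1,2\}&T_0
\end{array}
\end{equation}
By the last condition in (III), either $X_{k+1}=T_0$, or $X_{k+1}=\dots=X_{p-1}=T_{-2}$.

\subsection*{Family (III) with $X_{k+1}=T_0$}
Here $k+1<p-1$, because $X_{p-1}=T_{-2}$. Let $G=E_{(k+1)}E_{(k)}\cdots E_{(1)}$. At step $k+1$, term b has two equal runners and is killed, and term a has $\operatorname{Rem}=\{-1\}$ and $\operatorname{Add}=\{1\}$, with exponent $1$. So $[GM]=v[M^\nu]$, where $\nu$ has
\[
X_0=T_0\cup\{2\},\qquad X_1=\dots=X_k=T_1,\qquad X_{k+1}=T_{-2}\cup\{0\},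
\]
and the other runners are those of $\lambda$. The weight of $\nu$ is $2$. The critical holes are $(1,0)$ and $(-1,k+1)$, and neither level lies in $X_{p-1}=T_{-2}$, where $p-1>k+1$; so $\nu$ is regular. The critical beads are $(2,0)$ and $(0,k+1)$, with $2\in X_{1-p}=T_2$ and $0\in X_k$; so $\nu$ is restricted.

The module $N=GM$ lives in degrees $1,2,3$. Its only factor in degree $1$ is $D^\nu$, which occurs once in $N$ and hence not in degree $3$. So $G$ respects the layers of $M$ by Lemma~\ref{lem:sym}(c). If $\lambda$ were failing, Lemmas~\ref{lem:transfer}, \ref{lem:gap} and~\ref{lem:sub} would give $\operatorname{LL}(M^\nu)\le\operatorname{LL}(N)\le2$, contradicting Proposition~\ref{prop:two}.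

\subsection*{Family (III) with $X_{k+1}=\dots=X_{p-1}=T_{-2}$}
Now step $k+1$ has no removable level in \eqref{eq:ab}, so we move to the left from index $0$ instead, across the runners $X_{k+1-p}=\dots=X_{-1}=T_{-1}$, and then return. Starting from \eqref{eq:ab}, apply the following five stages in order.

\emph{Stage 1: $E^{(2)}_{(0)}$}, comparing $X_{-1}=T_{-1}$ with $X_0$. Term a has $\operatorname{Rem}=\{0,2\}$ and $\operatorname{Add}=\emptyset$, and the runners are swapped. Term b has $\operatorname{Rem}=\{0,1,2\}$ and $\operatorname{Add}=\{-1\}$; keeping the level $t$ has exponent $-t$ and gives a term $\mathrm b_t$ with coefficient $v^{1-t}$, $X_{-1}=T_2\setminus\{t\}$ and $X_0=T_{-2}\cup\{t\}$. Let $Q$ denote the new runner $X_{-1}$.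

\emph{Stage 2: $E^{(2)}_{(j)}$ for $j=-1,-2,\dots,k+2-p$} (no functor if $k=p-2$). In each term $Q$ is $T_{-1}$ with two levels adjoined, so each step has type $(2,0)$. The runner $Q$ moves to index $k+1-p$, leaving $T_{-1}$ at indices $k+2-p,\dots,-1$.

\emph{Stage 3: $E_{(k+1-p)}$}, comparing $X_{k-p}=X_k+1$ with $Q$. The second column below is the coefficient before this stage.
\[
\begin{array}{c|c|c|c|c|c|c|c}
&\text{coeff.}&X_{k-p}&Q&\operatorname{Rem}&\operatorname{Add}&\text{new coeff.}&\text{new }Q\\ \hline
\mathrm a&1&T_{-1}\cup\{1,2\}&T_0\cup\{2\}&\{0\}&\{1\}&v&T_{-1}\cup\{2\}\\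
\mathrm b_0&v&T_1&T_{-1}\cup\{1,2\}&\{2\}&\{0\}&v&T_{-1}\cup\{1\}\\
\mathrm b_1&1&T_1&T_0\cup\{2\}&\{2\}&\{1\}&1&T_0\\
\mathrm b_2&v^{-1}&T_1&T_1&\emptyset&\emptyset&0&
\end{array}
\]
In the three surviving terms the new $X_{k-p}$ is $T_2$, so $X_1=\dots=X_k=T_1$.

\emph{Stage 4: $E^{(2)}_{(1)},\dots,E^{(2)}_{(k)}$ in this order.} In the terms $\mathrm a,\mathrm b_0,\mathrm b_1$ the runner $X_0$ is $T_{-1}$, $T_{-2}\cup\{0\}$, $T_{-2}\cup\{1\}$, each equal to $T_1$ with two levels deleted. So each step has type $(2,0)$, this runner moves to index $k$, and $X_0=\dots=X_{k-1}=T_1$.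

\emph{Stage 5: $E_{(k+1)}$}, comparing $X_k$ with $X_{k+1}=Q-1$.
\[
\begin{array}{c|c|c|c|c|c|c}
&\text{coeff.}&X_k&X_{k+1}&\operatorname{Rem}&\operatorname{Add}&\text{new coeff.}\\ \hline
\mathrm a&v&T_{-1}&T_{-2}\cup\{1\}&\{1\}&\{-1\}&v\\
\mathrm b_0&v&T_{-2}\cup\{0\}&T_{-2}\cup\{0\}&\emptyset&\emptyset&0\\
\mathrm b_1&1&T_{-2}\cup\{1\}&T_{-1}&\{-1\}&\{1\}&v
\end{array}
\]
Both surviving terms give the same partition $\theta$, with
\[
X_0=\dots=X_{k-1}=T_1,\qquad X_k=T_{-1}\cup\{1\},\qquad X_{k+1}=\dots=X_{p-1}=T_{-2}.
\]

Let $G$ be the composite of $E_{(k)}\cdots E_{(1)}$ and the five stages, so $[GM]=2v[M^\theta]$. The partition $\theta$ has weight $1$. It is regular, since the critical hole $(0,k)$ has $0\notin X_{k+1}$, and restricted, since the critical bead $(1,k)$ has $1\in X_{k-1}$. The module $N=GM$ lives in degrees $1,2$; with nothing in degree $3$, $G$ respects the layers of $M$ by Lemma~\ref{lem:sym}(c). If $\lambda$ were failing, Lemmas~\ref{lem:transfer}, \ref{lem:gap} and~\ref{lem:sub} would give $\operatorname{LL}(M^\theta)\le\operatorname{LL}(N)\le1$, contradicting Lemma~\ref{lem:criterion}(a).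

\section{Proof of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Corollary~\ref{cor:upper}, $\operatorname{LL}(S^\lambda)\le4$, and equality forces $\lambda$ to be regular and restricted. For the converse, suppose that failing partitions exist and let $\lambda$ be one of minimal size. It is reduced by Lemma~\ref{lem:minred}, so by Proposition~\ref{prop:class} one of the failing partitions $\lambda,\lambda'$ lies in family (I), (II) or (III). Section~\ref{sec:families} shows that no regular and restricted partition in these families is failing. Hence every regular and restricted $\lambda$ of weight $3$ has $\operatorname{LL}(S^\lambda)=4$.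
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The inequality is Corollary~\ref{cor:upper}. For $w=0$ the partition $\lambda$ is a core, hence regular and restricted, and $M^\lambda=M^\lambda_0=D^\lambda$ is simple by Lemma~\ref{lem:shape}, so both sides of the equivalence hold. For $w\ge1$, Corollary~\ref{cor:upper} shows that $\operatorname{LL}(S^\lambda)=w+1$ forces $\lambda$ to be regular and restricted, and the converse is Lemma~\ref{lem:criterion}(a) for $w=1$, Proposition~\ref{prop:two} for $w=2$, and Theorem~\ref{thm:A} for $w=3$.
\end{proof}

\begin{thebibliography}{99}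

\bibitem{BK1} Brundan and Kleshchev, Invent. Math. \textbf{178} (2009).

\bibitem{BK2} Brundan and Kleshchev, Adv. Math. \textbf{222} (2009).

\bibitem{BKW} Brundan, Kleshchev and Wang, J. reine angew. Math. \textbf{655} (2011).

\bibitem{Fa} Fayers, Trans. AMS \textbf{360} (2008), 1341--1376.

\bibitem{Gr} Grojnowski.

\bibitem{HM} Hu and Mathas, Adv. Math. \textbf{225} (2010).

\bibitem{KL} Khovanov and Lauda.

\bibitem{Kl} Kleshchev, book.

\bibitem{LLT} Lascoux, Leclerc and Thibon, 1996.

\bibitem{RS} \emph{Research Statement}, \texttt{http://www.acsu.buffalo.edu/\textasciitilde marosas/ResearchStatement/Rosas\_research\_statement.pdf}.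

\bibitem{Ri} Richards, 1996.

\end{thebibliography}
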